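
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Cauchy products of $C^2$-finite sequences}


\begin{abstract}
A sequence is $C^2$-finite if it satisfies a linear recurrence whose coefficients are C-finite sequences and whose leading coefficient vanishes nowhere. We show that the Cauchy product of two $C^2$-finite sequences need not be $C^2$-finite, even if the field of coefficients may be enlarged: the product of $2^{n^2}$ and $3^{n^2}$ is a counterexample. More generally, let $a(n)=u^nq^{\binom n2}$ and $b(n)=v^nr^{\binom n2}$ with nonzero $u,v,q,r$ in a field of characteristic zero. Then the Cauchy product of $a$ and $b$ is $C^2$-finite if and only if $q$ and $r$ are multiplicatively dependent. Cauchy squares of $C^2$-finite sequences can fail to be $C^2$-finite as well.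
\end{abstract}

\section{The question and the answer}

Let $\mathbb K$ be a field of characteristic zero and $\mathbb N=\{0,1,2,\dots\}$. A sequence $c:\mathbb N\to\mathbb K$ is \emph{C-finite} over $\mathbb K$ if there are constants $\gamma_0,\dots,\gamma_s\in\mathbb K$ with $\gamma_s\ne0$ and
\[
\gamma_0c(n)+\gamma_1c(n+1)+\dots+\gamma_sc(n+s)=0\qquad\text{for all }n\in\mathbb N .
\]
It is \emph{D-finite} if it satisfies such a recurrence with polynomials in $n$, not all zero, in place of the constants. A sequence $a:\mathbb N\to\mathbb K$ is \emph{$C^2$-finite} over $\mathbb K$ if there are C-finite sequences $c_0,\dots,c_r$ over $\mathbb K$ with $c_r(n)\neq0$ for all $n\in\mathbb N$ and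
\[
c_0(n)a(n)+c_1(n)a(n+1)+\dots+c_r(n)a(n+r)=0\qquad\text{for all }n\in\mathbb N .
\]
Thus a $C^2$-finite sequence is again given by finite data: the C-finite coefficients and finitely many initial values. Simple examples that are in general not C-finite come from first-order recurrences with geometric coefficients. If $a(n+1)=uq^na(n)$ and $a(0)=1$, then $a(n)=u^nq^{\binom n2}$; for instance $2^{n^2}=2^n4^{\binom n2}$.

The \emph{Cauchy product} of $a$ and $b$ is $(a\odot b)(n)=\sum_{i=0}^na(i)b(n-i)$, the coefficient sequence of the product of the generating functions. C-finite sequences are closed under it, and so are D-finite sequences. The $C^2$-finite sequences are closed under termwise addition and multiplication, interlacing and passage to subsequences at arithmetic progressions; moreover, if $a$ is $C^2$-finite and $b$ is C-finite over $\mathbb K$, then $a\odot b$ is $C^2$-finite over the splitting field of the characteristic polynomial of $b$. For these facts see \cite{source}, where the following question is posed: \emph{is the Cauchy product of two $C^2$-finite sequences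 again $C^2$-finite?} In line with the partial result, the product counts as $C^2$-finite if it is so over some algebraic extension of $\mathbb K$. The pair $2^{n^2}$, $3^{n^2}$ is mentioned there as an undecided example.

The analogy with C-finite and D-finite sequences suggests the answer yes; generating functions suggest caution. If $a(n)=u^nq^{\binom n2}$, then the formal power series $A(x)=\sum a(n)x^n$ satisfies $A(x)=1+ux\,A(qx)$, an equation for the dilation $x\mapsto qx$. If $B(x)=1+vx\,B(rx)$ and $q=r$, then one dilation acts on both series, and the span of $1,A,B,AB$ over $\mathbb K(x)$ is stable under it. If $q^h=r^g$ for some integers $h,g$, not both zero, one can still hope for a common structure. If not, there is none in sight. This turns out to be the right dividing line.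

\begin{theorem}\label{thm:main}
Let $s(n)=\sum_{i=0}^n2^{i^2}3^{(n-i)^2}$, and let $\mathbb L$ be any field of characteristic $0$. Then $s$ is not $C^2$-finite over $\mathbb L$. Moreover, there are no C-finite sequences $c_0,\dots,c_d$ over $\mathbb L$, not all eventually zero, with $\sum_jc_j(n)s(n+j)=0$ for all large $n$.
\end{theorem}

Since $2^{n^2}$ and $3^{n^2}$ are $C^2$-finite over $\mathbb Q$, hence over every $\mathbb K$ of characteristic $0$, closure under the Cauchy product fails over every such $\mathbb K$, even if arbitrary field extensions are allowed.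

Elements $q,r$ of $\mathbb K^*$ are \emph{multiplicatively dependent} if $q^kr^l=1$ for some $(k,l)\in\mathbb Z^2\setminus\{(0,0)\}$, and \emph{multiplicatively independent} otherwise.

\begin{theorem}\label{thm:class}
Let $\mathbb K$ be a field of characteristic $0$, let $u,v,q,r\in\mathbb K^*$, and put
\[
a(n)=u^nq^{\binom n2},\qquad b(n)=v^nr^{\binom n2},\qquad s=a\odot b .
\]
The following are equivalent:
\begin{enumerate}
\item[(i)] $s$ is $C^2$-finite over $\mathbb K$.
\item[(ii)] There are an extension field $\mathbb L\supseteq\mathbb K$ and C-finite sequences $c_0,\dots,c_d$ over $\mathbb L$, not all eventually zero, with $\sum_{j=0}^dc_j(n)s(n+j)=0$ for all sufficiently large $n$.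
\item[(iii)] $q$ and $r$ are multiplicatively dependent.
\end{enumerate}
In particular, for $\rho,\sigma\in\mathbb K^*$ the sequence $\rho^{n^2}\odot\sigma^{n^2}$ is $C^2$-finite over $\mathbb K$ if and only if $\rho$ and $\sigma$ are multiplicatively dependent.
\end{theorem}

The last statement is the case $u=\rho$, $q=\rho^2$, $v=\sigma$, $r=\sigma^2$, because $\rho^{n^2}=\rho^n(\rho^2)^{\binom n2}$ and $\rho^2,\sigma^2$ are dependent exactly when $\rho,\sigma$ are. If $r$ is a root of unity, then $b$ is C-finite and (iii) holds with $k=0$, in accordance with the partial result quoted above.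

\begin{corollary}\label{cor:square}
For $a(n)=2^{n^2}+3^{n^2}$, the Cauchy square $a\odot a$ is not $C^2$-finite over any field of characteristic $0$.
\end{corollary}

\begin{proof}
Write $A(n)=2^{n^2}$ and $B(n)=3^{n^2}$, so that $a\odot a=A\odot A+2\,A\odot B+B\odot B$. By Theorem~\ref{thm:class}, $A\odot A$ and $B\odot B$ are $C^2$-finite over $\mathbb Q$, hence over every field $\mathbb L$ of characteristic $0$. If $a\odot a$ were $C^2$-finite over $\mathbb L$, then so would be $A\odot B$, since $C^2$-finite sequences are closed under addition and under multiplication by constants. This contradicts Theorem~\ref{thm:main}.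
\end{proof}

\paragraph{The idea.} For $2^{n^2}$ and $3^{n^2}$, the sum $s(n)$ is dominated by its terms near $i=0$: after division by $3^{n^2}$ they give an asymptotic expansion $\sum_i6^{i^2}9^{-in}$ in infinitely many exponentials, and the terms at the other end $i=n$ are smaller than any of these. If $s$ satisfies a recurrence with C-finite coefficients, inserting the expansion gives a new expansion in exponentials, in which every coefficient must vanish. Each base gives one linear condition on the finitely many data of the recurrence, so there are infinitely many conditions; because $2$ and $3$ are multiplicatively independent, a Vandermonde determinant shows that they have no nonzero solution. Section~\ref{sec:23} carries this out, after some preliminaries in Section~\ref{sec:exp}. Section~\ref{sec:dep} treats dependent $q,r$. Section~\ref{sec:indep} treats independent $q,r$, where an absolute value must first be found and where both ends of the sum may matter.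

\section{Exponential polynomials}\label{sec:exp}

Let $F$ be a field of characteristic $0$. An \emph{exponential polynomial} over $F$ is an expression $E(n)=\sum_\mu P_\mu(n)\mu^n$, with finitely many distinct bases $\mu\in F^*$ and $P_\mu\in F[n]$. We call $P_\mu$ the \emph{coefficient of $E$ at $\mu$} (and put $P_\mu=0$ for all other $\mu$). Three standard facts will be used.

\emph{Poles and uniqueness.} We have
\begin{equation}\label{eq:pf}
(1-\mu z)^{-k-1}=\sum_n\binom{n+k}k\mu^nz^n .
\end{equation}
In characteristic $0$, a polynomial of degree $\delta$ is a linear combination of $\binom{n+k}k$, $0\le k\le\delta$, with nonzero coefficient at $k=\delta$. Hence $\sum_nE(n)z^n$ is a rational function with a pole at $1/\mu$ for every $\mu$ with $P_\mu\ne0$; distinct $\mu$ give distinct poles, so nothing cancels. In particular, if $E(n)=0$ for all large $n$, then this function is a polynomial, and all coefficients $P_\mu$ are zero. So the coefficients of $E$ are determined by the values $E(n)$ for large $n$.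

\emph{C-finite sequences are eventually exponential polynomials.} Let $c$ satisfy $\sum_{k=0}^s\gamma_kc(n+k)=0$ with $\gamma_s\ne0$, and let $F$ contain the roots of its characteristic polynomial $\sum_k\gamma_kx^k$. Then $\bigl(\gamma_s+\gamma_{s-1}z+\dots+\gamma_0z^s\bigr)\sum_nc(n)z^n$ is a polynomial. The bracket is nonzero at $0$, and its roots are the $1/\mu$ for the nonzero characteristic roots $\mu$. By partial fractions $\sum_nc(n)z^n$ is a polynomial plus a linear combination of the series \eqref{eq:pf}, so $c(n)$ equals an exponential polynomial for all large $n$. This exponential polynomial is nonzero if $c$ is not eventually zero.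

\emph{Exponential polynomials satisfy constant-coefficient recurrences.} If $T$ denotes the shift $n\mapsto n+1$, then $T-\mu$ maps $P(n)\mu^n$ to $\mu\bigl(P(n+1)-P(n)\bigr)\mu^n$ and so lowers the degree of $P$. Hence $\prod_\mu(T-\mu)^{\deg P_\mu+1}$, over the $\mu$ with $P_\mu\ne0$, annihilates $\sum_\mu P_\mu(n)\mu^n$.

In all that follows, $f(n)=O(g(n))$ means $|f(n)|\le Cg(n)$ for all large $n$ with a constant $C$. The next lemma reads off coefficients from growth.

\begin{lemma}\label{lem:growth}
Let $F$ be a field of characteristic $0$, complete with respect to an absolute value (archimedean or not). Let $E(n)=\sum_\mu P_\mu(n)\mu^n$ be an exponential polynomial over $F$ with $|E(n)|=O(\theta^n)$ for some $\theta>0$. Then $P_\mu=0$ for every $\mu$ with $|\mu|>\theta$.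
\end{lemma}

\begin{proof}
As shown above, $f(z)=\sum_nE(n)z^n$ is a rational function with a pole at $1/\mu$ for every $\mu$ with $P_\mu\ne0$. Write $f=N/D$ with coprime polynomials $N,D$ and $D(0)\ne0$.

Suppose $P_\mu\ne0$ and $|\mu|>\theta$, and put $z_0=1/\mu$. Then $D(z_0)=0$. Since $|E(n)z_0^n|=O((\theta/|\mu|)^n)$ and $F$ is complete, the series $f$ converges at $z_0$. Evaluating the power series identity $N=D\cdot f$ at $z_0$ gives $N(z_0)=D(z_0)f(z_0)=0$, which contradicts coprimality.
\end{proof}

\section{The pair $2^{n^2}$, $3^{n^2}$}\label{sec:23}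

In this section $s(n)=\sum_{i=0}^n2^{i^2}3^{(n-i)^2}$.

\paragraph{The expansion.} Since $(n-i)^2=n^2-2ni+i^2$,
\[
s(n)=3^{n^2}\sum_{i=0}^n6^{i^2}9^{-ni}.
\]
For fixed $n$, $\log(6^{i^2}9^{-ni})$ is a convex function of $i$. On $[M,n]$ it is therefore maximal at an endpoint, where $6^{i^2}9^{-ni}$ equals $6^{M^2}9^{-Mn}$ or $(2/3)^{n^2}$. The second value is smaller than $9^{-Mn}$ for large $n$. Hence, for each fixed $M\ge1$,
\begin{equation}\label{eq:exp23}
s(n)=3^{n^2}\Bigl(\sum_{i<M}6^{i^2}9^{-in}+O\bigl(n\,9^{-Mn}\bigr)\Bigr).
\end{equation}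

\paragraph{Order one, by hand.} Suppose $\alpha\lambda^ns(n)+\beta\rho^ns(n+1)=0$ for all large $n$, with $\alpha,\beta,\lambda,\rho\in\mathbb C^*$. Insert \eqref{eq:exp23} with $M=2$ and use $3^{(n+1)^2}=3^{n^2}\cdot9^n\cdot3$:
\[
\alpha\lambda^n\bigl(1+6\cdot9^{-n}+O(n9^{-2n})\bigr)+3\beta(9\rho)^n\bigl(1+\tfrac69\,9^{-n}+O(n9^{-2n})\bigr)=0 .
\]
Dividing by $(9\rho)^n$ we see that $\alpha(\lambda/9\rho)^n$ tends to $-3\beta\ne0$, which forces $\lambda=9\rho$ and $\alpha+3\beta=0$. Now divide by $(\lambda/9)^n$ and let $n\to\infty$: the next terms give $6\alpha+2\beta=0$. Together, $-16\beta=0$, a contradiction.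

The two equations are the cases $k=0,1$ of $6^{k^2}(\alpha+3\beta\cdot9^{-k})=0$, the condition that the coefficient at $\lambda9^{-k}$ vanishes. The unknowns are multiplied by the $k$-th powers of \emph{different} numbers, $1$ and $9^{-1}$, so two values of $k$ suffice. In general there are more unknowns, and they are polynomials in $n$; but there are infinitely many $k$ to use.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The leading coefficient in the definition of $C^2$-finiteness vanishes nowhere and so is not eventually zero. It thus suffices to prove the second statement. Suppose $\sum_{j=0}^dc_j(n)s(n+j)=0$ for all large $n$, with $c_j$ C-finite over $\mathbb L$, not all eventually zero.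

\emph{Reduction to $\mathbb C$.} The coefficients of the recurrences of the $c_j$, their initial values and their characteristic roots (in an algebraic closure of $\mathbb L$) generate a finitely generated extension of $\mathbb Q$. It embeds into $\mathbb C$, and the embedding does not change the rational numbers $s(n)$. So we may assume that for all large $n$
\[
c_j(n)=\sum_\lambda p_{j,\lambda}(n)\lambda^n\qquad(\lambda\in\mathbb C^*),\qquad\text{not all }p_{j,\lambda}=0 .
\]
Fix $\Lambda>0$ with $|c_j(n)|=O(\Lambda^n)$ for all $j$.

\emph{Inserting the expansion.} Use \eqref{eq:exp23} with $n+j$ for $n$, and divide the recurrence by $3^{n^2}$. Since $3^{(n+j)^2}=3^{n^2}9^{nj}3^{j^2}$, for every $M\ge1$ we obtain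
\begin{equation}\label{eq:EM23}
E_M(n):=\sum_{j=0}^d\sum_{i<M}3^{j^2}6^{i^2}9^{-ij}\,c_j(n)\,9^{(j-i)n}=O\bigl(n\,\Lambda^n9^{(d-M)n}\bigr),
\end{equation}
where in $E_M$ we read $c_j(n)$ as its exponential polynomial. By taking $M$ large, the error bound can be made to decay at any desired exponential rate. We now exhibit a base $\mu_k$, not depending on $M$, at which $E_M$ has a nonzero coefficient for all large $M$.

\emph{A nonzero coefficient.} Multiplication by $9^{(j-i)n}$ moves bases by powers of $9$. So we fix $\lambda_0$ with some $p_{j,\lambda_0}\ne0$ and collect all bases that differ from it by a power of $9$: let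
\[
S=\{(j,h):0\le j\le d,\ h\in\mathbb Z,\ p_{j,\lambda_09^h}\ne0\},
\]
a finite nonempty set. We have $\lambda_09^h\cdot9^{j-i}=\lambda_09^{-k}$ if and only if $i=h+j+k$. Call $k$ \emph{admissible} if $h+j+k\ge0$ on $S$; all large $k$ are admissible. For admissible $k$, and $M>h+j+k$ on $S$, every $(j,h)\in S$ contributes exactly one term, and the coefficient of $E_M$ at $\mu_k:=\lambda_09^{-k}$ is
\[
\sum_{(j,h)\in S}3^{j^2}6^{(h+j+k)^2}9^{-(h+j+k)j}\,p_{j,\lambda_09^h}(n)
=6^{k^2}\sum_{(j,h)\in S}C_{j,h}\bigl(4^{h+j}9^h\bigr)^kp_{j,\lambda_09^h}(n),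
\]
with $C_{j,h}=3^{j^2}6^{(h+j)^2}9^{-(h+j)j}\ne0$. Here we used $(h+j+k)^2=(h+j)^2+2(h+j)k+k^2$ and $36^{h+j}9^{-j}=4^{h+j}9^h$. The sum does not depend on $M$. By unique factorization the numbers $4^{h+j}9^h$, $(j,h)\in S$, are pairwise distinct: the exponent of $3$ determines $h$, and that of $2$ then determines $j$. If the sum vanished for $|S|$ consecutive values of $k$, we would have a homogeneous linear system for the polynomials $C_{j,h}p_{j,\lambda_09^h}$ whose determinant is a Vandermonde determinant times a nonzero factor. All $p_{j,\lambda_09^h}$ with $(j,h)\in S$ would then vanish, contrary to the definition of $S$. So we can fix an admissible $k$ for which the sum is nonzero.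

\emph{Contradiction.} Choose $M$ so large that $M>h+j+k$ on $S$ and $\Lambda9^{d-M}<|\mu_k|$, and pick $\theta$ strictly between the last two numbers. By \eqref{eq:EM23}, $E_M(n)=O(\theta^n)$. By Lemma~\ref{lem:growth} the coefficient of $E_M$ at $\mu_k$ is zero, a contradiction.
\end{proof}

\section{Dependent bases: a shift symmetry of the summand}\label{sec:dep}

We turn to Theorem~\ref{thm:class}. The implication (i)$\Rightarrow$(ii) is immediate with $\mathbb L=\mathbb K$. Here we prove (iii)$\Rightarrow$(i). The source of recurrences is a shift of the pair $(n,i)$ that multiplies the summand by a factor independent of $i$.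

\begin{example}
Let $a(n)=b(n)=2^{n^2}$ and $t(n,i)=2^{i^2+(n-i)^2}$. Replacing $(n,i)$ by $(n+2,i+1)$ increases both $i$ and $n-i$ by $1$, so the exponent grows by $2i+1+2(n-i)+1=2n+2$, and $t(n+2,i+1)=4^{n+1}t(n,i)$. Summing over $0\le i\le n$ leaves only the two boundary terms:
\[
s(n+2)-4^{n+1}s(n)=t(n+2,0)+t(n+2,n+2)=2\cdot2^{(n+2)^2}.
\]
The right side $\epsilon(n)$ satisfies $\epsilon(n+1)=2^{2n+5}\epsilon(n)$. Eliminating it gives
\[
s(n+3)-2^{2n+5}s(n+2)-4^{n+2}s(n+1)+2^{4n+7}s(n)=0 .
\]
For $n=0$ this reads $1088-32\cdot36-16\cdot4+128=0$.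
\end{example}

In general, shift $i$ by $h$ and $n-i$ by $g$. The factor acquired by the summand contains $q^{hi}r^{g(n-i)}=(q^hr^{-g})^i\,r^{gn}$, which is independent of $i$ exactly when $q^h=r^g$. This is what dependence provides.

\begin{proof}[Proof of Theorem~\ref{thm:class}, (iii)$\Rightarrow$(i)]
Suppose first that $q$ and $r$ are both roots of unity, say $q^m=r^m=1$ with $m\ge1$. Since $\binom{n+2m}2-\binom n2=2mn+m(2m-1)$ is divisible by $m$, the sequences $q^{\binom n2}$ and $r^{\binom n2}$ have period $2m$. So $a$ and $b$ are C-finite, hence so is $a\odot b$, and C-finite sequences are $C^2$-finite.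

From now on $q$ and $r$ are not both roots of unity. By (iii) there are $(h,g)\in\mathbb Z^2\setminus\{(0,0)\}$ with $q^h=r^g$; changing the signs of both if necessary, we assume $D:=h+g\ge0$. For $k\in\mathbb Z$ let $\binom k2=k(k-1)/2$, and recall
\begin{equation}\label{eq:binom}
\binom{k+l}2=\binom k2+kl+\binom l2\qquad(k,l\in\mathbb Z).
\end{equation}
For $n\in\mathbb N$ and $i\in\mathbb Z$ put $t(n,i)=u^iv^{n-i}q^{\binom i2}r^{\binom{n-i}2}$, so that $s(n)=\sum_{i=0}^nt(n,i)$. Since $n+D-(i+h)=(n-i)+g$, \eqref{eq:binom} and $q^h=r^g$ give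
\[
t(n+D,i+h)=u^hv^gq^{\binom h2}r^{\binom g2}\,q^{hi}r^{g(n-i)}\,t(n,i)=\psi(n)\,t(n,i),\qquad\psi(n)=\psi_0r^{gn},
\]
with $\psi_0=u^hv^gq^{\binom h2}r^{\binom g2}\ne0$. Summing over $0\le i\le n$, and noting $n+h=n+D-g$,
\[
\epsilon(n):=s(n+D)-\psi(n)s(n)=\sum_{i=0}^{n+D}t(n+D,i)-\sum_{i=h}^{n+D-g}t(n+D,i).
\]

\emph{$\epsilon$ is $C^2$-finite over $\mathbb K$.} Let $H_x$ denote the indicator function of $\{i\in\mathbb Z:i\ge x\}$. The two ranges of summation have indicator functions $H_0-H_{n+D+1}$ and $H_h-H_{n+D-g+1}$, with difference $(H_0-H_h)+(H_{n+D-g+1}-H_{n+D+1})$. So for every $n\in\mathbb N$ the value $\epsilon(n)$ is a signed sum of $|h|+|g|$ terms: $|h|$ terms $t(n+D,i)$ with $i$ in a fixed finite set (between $0$ and $h$), all with the same sign, and $|g|$ terms $t(n+D,n+D-i')$ with $i'$ in a fixed finite set (between $0$ and $g$), all with the same sign. By \eqref{eq:binom}, as sequences in $n$,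
\[
t(n+D,i)=\mathrm{const}\cdot(v\,r^{D-i})^n\,r^{\binom n2},\qquad t(n+D,n+D-i')=\mathrm{const}\cdot(u\,q^{D-i'})^n\,q^{\binom n2}.
\]
A sequence $y(n)=\mathrm{const}\cdot x^nr^{\binom n2}$ with $x\in\mathbb K^*$ satisfies $y(n+1)=x\,r^n\,y(n)$, and likewise with $q$. So all these terms are $C^2$-finite over $\mathbb K$, and by closure under addition so is $\epsilon$.

\emph{Elimination of $\epsilon$.} Let $\sum_{k=0}^p\varepsilon_k(n)\epsilon(n+k)=0$ for all $n$, with $\varepsilon_k$ C-finite over $\mathbb K$ and $\varepsilon_p$ nowhere zero. Then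
\begin{equation}\label{eq:elim}
\sum_{k=0}^p\varepsilon_k(n)\bigl(s(n+k+D)-\psi(n+k)s(n+k)\bigr)=0\qquad\text{for all }n\in\mathbb N .
\end{equation}
Its coefficients are sums of sequences $\varepsilon_k$ and of products of $\varepsilon_k$ with geometric sequences, so they are C-finite over $\mathbb K$: if $\sum_k\gamma_kc(n+k)=0$, then $x^nc(n)$ satisfies the recurrence with $\gamma_kx^{-k}$ in place of $\gamma_k$, and a sum of C-finite sequences is annihilated by the product of their operators.

If $D\ge1$, the leading coefficient of \eqref{eq:elim}, at $s(n+p+D)$, is $\varepsilon_p(n)$, which never vanishes. So $s$ is $C^2$-finite over $\mathbb K$.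

If $D=0$, then $g=-h\ne0$ and the leading coefficient, at $s(n+p)$, is $\varepsilon_p(n)\bigl(1-\psi(n+p)\bigr)$. If $r$ were a root of unity, then so would be $q$, because $q^h=r^g$ and $h\neq0$; this was excluded. Hence $r^g$ is not a root of unity, and $\psi(n)=\psi_0(r^g)^n$ equals $1$ for at most one $n$. So the leading coefficient is nonzero for all $n\ge n_1$, for some $n_1$. Replacing $n$ by $n+n_1$ in \eqref{eq:elim} gives a recurrence for $s$ of order $n_1+p$ (with coefficient zero at $s(n),\dots,s(n+n_1-1)$), valid for all $n\in\mathbb N$, with nowhere vanishing leading coefficient. Again $s$ is $C^2$-finite over $\mathbb K$.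
\end{proof}

\section{Independent bases}\label{sec:indep}

It remains to prove (ii)$\Rightarrow$(iii). Throughout this section we assume (ii) and, for contradiction, that $q$ and $r$ are multiplicatively independent. In particular none of $q$, $r$, $q/r$ is a root of unity.

We may replace $\mathbb L$ by the subfield of its algebraic closure generated over $\mathbb Q$ by $u,v,q,r$ and the recurrence coefficients, initial values and characteristic roots of the $c_j$. So $\mathbb L$ is finitely generated over $\mathbb Q$, and for all large $n$
\[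
c_j(n)=\sum_\lambda p_{j,\lambda}(n)\lambda^n,\qquad\lambda\in\mathbb L^*,\qquad\text{not all }p_{j,\lambda}=0 .
\]
The method of Section~\ref{sec:23} needs an absolute value for which the summand is small away from the ends of the sum. Its existence is the first point to settle.

\subsection{Choice of an absolute value}

\begin{lemma}\label{lem:abs}
Let $\mathbb L$ be a finitely generated extension of $\mathbb Q$ and let $q\in\mathbb L^*$ not be a root of unity. Then $\mathbb L$ embeds into $\mathbb C$ with $|q|>1$, or $\mathbb L$ carries a non-archimedean absolute value with $|q|>1$.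
\end{lemma}

\begin{proof}
If $q$ is transcendental over $\mathbb Q$, map $q$ to a transcendental real number greater than $1$. Since $\mathbb C$ is algebraically closed and of infinite transcendence degree over the image of the countable field $\mathbb Q(q)$, this extends to an embedding of the finitely generated extension $\mathbb L$ of $\mathbb Q(q)$.

Now let $q$ be algebraic and $k=\mathbb Q(q)$. If $|q|_w\le1$ for all places $w$ of $k$, then $q$ is an algebraic integer by the non-archimedean places, and all its conjugates have modulus at most $1$ by the archimedean ones. By Kronecker's theorem the nonzero number $q$ would be a root of unity, which is excluded. So $|q|_w>1$ for some $w$. If $w$ is archimedean, extend the corresponding embedding $k\to\mathbb C$ to $\mathbb L$, which is again possible because $\mathbb L$ is finitely generated over $k$. If $w$ is non-archimedean, let $T_1,\dots,T_m$ be a transcendence basis of $\mathbb L$ over $k$. Extend $|\cdot|_w$ to $k(T_1,\dots,T_m)$ by the Gauss norm, whose value on a polynomial is the maximum of the values of its coefficients,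 and then to the algebraic extension $\mathbb L$ (see \cite[II.8]{neukirch}).
\end{proof}

Choose the absolute value of Lemma~\ref{lem:abs}, and let $F$ be $\mathbb C$ in the first case and the completion of $\mathbb L$ in the second; we regard $\mathbb L$ as a subfield of $F$. Then $\max(|q|,|r|)>1$. Conditions (ii) and (iii) do not change if $(u,q)$ and $(v,r)$ are interchanged, because $\odot$ is commutative. Hence we may assume
\[
R:=|r|>1,\qquad|q|\le|r| .
\]
\emph{Case A} is $|q|<|r|$; \emph{Case B} is $|q|=|r|=R$. In Case A one end of the sum dominates, as for $2^{n^2}$ and $3^{n^2}$. In Case B we have $|a(n)/b(n)|=|u/v|^n$, so the two ends differ in size only by an exponential factor, and both must be taken into account.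

\begin{remark}
Case B cannot be avoided by a better choice of the absolute value. Let $q=2+\mathrm i$ and $r=2-\mathrm i$ in $\mathbb Q(\mathrm i)$; they are non-associate primes of $\mathbb Z[\mathrm i]$, hence multiplicatively independent. Both are algebraic integers, so no non-archimedean absolute value exceeds $1$ on either, and at the archimedean place $|q|=|r|=\sqrt5$.
\end{remark}

\subsection{Expansions from both ends}

By \eqref{eq:binom}, $\binom{N-i}2=\binom N2-Ni+\binom i2+i$. Therefore
\begin{align*}
a(i)\,b(N-i)&=b(N)\,\kappa_i\,r^{-Ni},&\kappa_i&=w^i(qr)^{\binom i2},& w&=ur/v,\\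
a(N-i)\,b(i)&=a(N)\,\kappa'_i\,q^{-Ni},&\kappa'_i&=w'^{\,i}(qr)^{\binom i2},& w'&=vq/u .
\end{align*}
Summing the first line over all $i$, or using it for $i\le N/2$ and the second line for the other half of the sum, we obtain
\begin{align}
s(N)&=b(N)\sum_{0\le i\le N}\kappa_ir^{-Ni}\label{eq:one}\\
&=b(N)\sum_{0\le i\le N/2}\kappa_ir^{-Ni}+a(N)\sum_{0\le i<N/2}\kappa'_iq^{-Ni}.\label{eq:two}
\end{align}

\begin{lemma}\label{lem:tails}
Let $M\ge1$ be fixed and $N\to\infty$.

In Case A, $\displaystyle\sum_{M\le i\le N}|\kappa_ir^{-Ni}|=O(NR^{-MN})$.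

In Case B, $\displaystyle\sum_{M\le i\le N/2}|\kappa_ir^{-Ni}|$ and $\displaystyle\sum_{M\le i<N/2}|\kappa'_iq^{-Ni}|$ are $O(NR^{-MN})$.
\end{lemma}

\begin{proof}
There are at most $N$ terms, so it suffices to bound each of them by a constant (independent of $i$ and $N$) times $R^{-MN}$, for large $N$. Let
\[
\phi(i)=\log|\kappa_ir^{-Ni}|=i\log|w|+\tfrac{i(i-1)}2\log|qr|-Ni\log R ,
\]
so that $\phi(M)=O(1)-MN\log R$.

\emph{Case A, $|qr|>1$.} Here $\phi$ is convex, so on $[M,N]$ it is at most $\max(\phi(M),\phi(N))$. Moreover
\[
\phi(N)=\tfrac{N^2}2\bigl(\log|q|+\log R\bigr)-N^2\log R+O(N)=\tfrac{N^2}2\log\tfrac{|q|}{|r|}+O(N),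
\]
and since $|q|<|r|$ this is below $-MN\log R$ for large $N$.

\emph{Case A, $|qr|\le1$.} The quadratic term is at most $0$. If $N$ is so large that $\log|w|<N\log R$, then for $i\ge M$
\[
\phi(i)\le i\bigl(\log|w|-N\log R\bigr)\le M\bigl(\log|w|-N\log R\bigr)=O(1)-MN\log R .
\]

\emph{Case B.} Here $|qr|=R^2>1$, so $\phi$ is convex and on $[M,N/2]$ it is at most $\max(\phi(M),\phi(N/2))$. Moreover
\[
\phi(N/2)=\tfrac{N^2}8\cdot2\log R-\tfrac{N^2}2\log R+O(N)=-\tfrac{N^2}4\log R+O(N),
\]
which is below $-MN\log R$ for large $N$. Since $|q|=R$, the sum with $\kappa'_i$ is bounded by the same computation with $w'$ in place of $w$.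
\end{proof}

Now insert the expansions into the recurrence. By \eqref{eq:binom},
\[
b(n+j)=b(n)\,v^jr^{\binom j2}r^{nj},\qquad a(n+j)=a(n)\,u^jq^{\binom j2}q^{nj}.
\]
Define, with $c_j(n)$ standing for its exponential polynomial,
\begin{align*}
E_M(n)&=\sum_{j=0}^d\sum_{0\le i<M}v^jr^{\binom j2}\kappa_i\,r^{-ij}\,c_j(n)\,r^{(j-i)n},\\
E'_M(n)&=\sum_{j=0}^d\sum_{0\le i<M}u^jq^{\binom j2}\kappa'_i\,q^{-ij}\,c_j(n)\,q^{(j-i)n}.
\end{align*}
Fix $\Lambda\ge1$ with $|c_j(n)|=O(\Lambda^n)$ for all $j$. We use \eqref{eq:one} in Case A and \eqref{eq:two} in Case B, with $N=n+j$, and apply Lemma~\ref{lem:tails}. Dividing $\sum_jc_j(n)s(n+j)=0$ by $b(n)$, we get for every $M\ge1$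
\begin{align}
\text{Case A:}&&E_M(n)&=O\bigl(n\,\Lambda^nR^{(d-M)n}\bigr),\label{eq:A}\\
\text{Case B:}&&E_M(n)+\chi(n)E'_M(n)&=O\bigl(n\,(\Lambda\max(1,|\eta|)R^{d-M})^n\bigr),\label{eq:B}
\end{align}
where
\[
\chi(n)=\frac{a(n)}{b(n)}=\eta^n\omega^{\binom n2},\qquad\eta=\frac uv,\qquad\omega=\frac qr .
\]
In Case B we have $|\omega|=1$ and $|\chi(n)|=|\eta|^n$, which accounts for the factor $\max(1,|\eta|)$.

\subsection{A coefficient that survives}

\begin{lemma}\label{lem:survive}
There are $\mu^*\in F^*$ and $M_0$ such that for all $M\ge M_0$ the coefficient of $E_M$ at $\mu^*$ is a nonzero polynomial.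
\end{lemma}

\begin{proof}
As in Section~\ref{sec:23}, we collect bases that differ by powers of $r$. Fix $\lambda_0$ with some $p_{j,\lambda_0}\ne0$ and let
\[
S=\{(j,h):0\le j\le d,\ h\in\mathbb Z,\ p_{j,\lambda_0r^h}\ne0\}.
\]
This set is nonempty, and it is finite because $r$ is not a root of unity. For the same reason, $\lambda_0r^h\cdot r^{j-i}=\lambda_0r^{-k}$ if and only if $i=h+j+k$. So if $h+j+k\ge0$ and $M>h+j+k$ on $S$, the coefficient of $E_M$ at $\lambda_0r^{-k}$ is
\[
\sum_{(j,h)\in S}v^jr^{\binom j2}\kappa_{h+j+k}\,r^{-(h+j+k)j}\,p_{j,\lambda_0r^h}(n).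
\]
Define $\kappa_l$ by the same formula for all $l\in\mathbb Z$. By \eqref{eq:binom}, $\kappa_{l+k}=\kappa_l\,w^k(qr)^{lk+\binom k2}$. With $l=h+j$ and $(qr)^{h+j}r^{-j}=q^{h+j}r^h$, the coefficient equals
\[
w^k(qr)^{\binom k2}\sum_{(j,h)\in S}C_{j,h}\bigl(q^{h+j}r^h\bigr)^kp_{j,\lambda_0r^h}(n),\qquad C_{j,h}=v^jr^{\binom j2}\kappa_{h+j}\,r^{-(h+j)j}\ne0 .
\]
The map $(j,h)\mapsto(h+j,h)$ is injective, so by multiplicative independence the elements $q^{h+j}r^h$, $(j,h)\in S$, are pairwise distinct. By the Vandermonde determinant the sum cannot vanish for $|S|$ consecutive values of $k$, since otherwise all $p_{j,\lambda_0r^h}$ with $(j,h)\in S$ would be zero. Choose $k$ with $h+j+k\ge0$ on $S$ for which the sum is nonzero, put $\mu^*=\lambda_0r^{-k}$, and take $M_0>h+j+k$ on $S$.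
\end{proof}

This is where multiplicative independence is used in full: under dependence, different pairs $(j,h)$ can give the same number $q^{h+j}r^h$, and their contributions can cancel for all $k$ at once.

\subsection{Case A: $|q|<|r|$}

Choose $M\ge M_0$ with $\Lambda R^{d-M}<|\mu^*|$ and $\theta$ strictly between these two numbers. By \eqref{eq:A}, $E_M(n)=O(\theta^n)$. By Lemma~\ref{lem:growth} the coefficient of $E_M$ at $\mu^*$ is zero, contrary to Lemma~\ref{lem:survive}.

\subsection{Case B: $|q|=|r|$}

Now \eqref{eq:B} only says that $E_M+\chi E'_M$ is small, and we have to exclude that $\chi E'_M$ cancels $E_M$. For $\omega=1$ such a cancellation would be possible: take $E=-\eta^n$ and $E'=1$. For us $\omega=q/r$ is not a root of unity, and $\omega^{\binom n2}$ behaves very differently from an exponential polynomial. The idea is to kill $E$ by a constant-coefficient operator. Since $\chi(n+k)/\chi(n)$ is a constant times $\omega^{kn}$, the image of $\chi E'$ is $\chi$ times a new exponential polynomial, with bases spread out by powers of $\omega$. For example, let $E=\alpha\mu^n$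 and $E'=\beta\nu^n$ with $\beta\ne0$. The operator $T-\mu$ kills $E$ and maps $\chi E'$ to
\[
\chi(n+1)E'(n+1)-\mu\chi(n)E'(n)=\chi(n)\,\beta\bigl(\eta\nu\,(\nu\omega)^n-\mu\,\nu^n\bigr).
\]
The two bases $\nu\omega$ and $\nu$ are different, so the terms in the bracket do not cancel. Since both bases have absolute value $|\nu|$, Lemma~\ref{lem:growth} shows that the bracket is not $O(\theta^n)$ for any positive $\theta<|\nu|$.

\begin{lemma}\label{lem:two}
In Case B, let $E,E'$ be exponential polynomials over $F$ with $E(n)+\chi(n)E'(n)=O(\theta^n)$, $\theta>0$. Then the coefficients of $E$ at all $\mu$ with $|\mu|>\theta$ vanish.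
\end{lemma}

\begin{proof}
In this proof, a base of $E$ or $E'$ is one with nonzero coefficient. Choose $\theta'>\theta$ smaller than all values $|\mu|>\theta$ with $\mu$ a base of $E$ and all values $|\eta\mu|>\theta$ with $\mu$ a base of $E'$. The terms of $E$ with $|\mu|\le\theta$ and, since $|\chi(n)|=|\eta|^n$, the terms of $\chi E'$ with $|\eta\mu|\le\theta$ are $O(\theta'^n)$. Delete them. We then have
\[
E(n)+\chi(n)E'(n)=O(\theta'^n),
\]
all bases $\mu$ of $E$ satisfy $|\mu|>\theta'$, and all bases $\mu$ of $E'$ satisfy $|\eta\mu|>\theta'$. We have to show that the remaining $E$ is zero.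

Suppose $E'=\sum_\mu P'_\mu(n)\mu^n\ne0$. By Section~\ref{sec:exp} there are constants $\gamma_0,\dots,\gamma_m$ with $\gamma_m\ne0$ and $\sum_k\gamma_kE(n+k)=0$ for all $n$ (with $m=0$ if $E=0$). Apply this operator to $E+\chi E'$. Since $\chi(n+k)=\chi(n)\eta^k\omega^{\binom k2}\omega^{kn}$, division by $\chi(n)$ gives
\[
H(n):=\sum_{k=0}^m\gamma_k\eta^k\omega^{\binom k2}\,\omega^{kn}E'(n+k)=O\bigl((\theta'/|\eta|)^n\bigr).
\]
This $H$ is an exponential polynomial with bases among the $\mu\omega^k$, where $\mu$ is a base of $E'$ and $0\le k\le m$. As $|\omega|=1$, we have $|\mu\omega^k|=|\mu|>\theta'/|\eta|$. By Lemma~\ref{lem:growth} all coefficients of $H$ vanish.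

On the other hand, $E'$ has finitely many bases and $\omega$ is not a root of unity. So there is $\mu_1$ with $P'_{\mu_1}\ne0$ and $P'_{\mu_1\omega^h}=0$ for all $h\ge1$: multiply any base of $E'$ by the largest power $\omega^h$, $h\ge0$, for which the coefficient is still nonzero. Consider the coefficient of $H$ at $\mu_1\omega^m$. The summand with index $k\le m$ contributes to it through the base $\mu=\mu_1\omega^{m-k}$ of $E'$, which has nonzero coefficient only for $k=m$. So this coefficient of $H$ is
\[
\gamma_m\,\eta^m\,\omega^{\binom m2}\,\mu_1^m\,P'_{\mu_1}(n+m)\ne0,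
\]
a contradiction. Hence $E'=0$. Then $E(n)=O(\theta'^n)$, and since all bases of $E$ exceed $\theta'$ in absolute value, $E=0$ by Lemma~\ref{lem:growth}.
\end{proof}

To finish, choose $M\ge M_0$ with $\Lambda\max(1,|\eta|)R^{d-M}<|\mu^*|$ and $\theta$ strictly between these two numbers. By \eqref{eq:B}, $E_M(n)+\chi(n)E'_M(n)=O(\theta^n)$. By Lemma~\ref{lem:two} the coefficient of $E_M$ at $\mu^*$ vanishes, contrary to Lemma~\ref{lem:survive}. This proves (ii)$\Rightarrow$(iii) and completes the proof of Theorem~\ref{thm:class}.\qed

\begin{thebibliography}{9}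
\bibitem{neukirch} Neukirch, \emph{Algebraic Number Theory}.
\bibitem{source} \texttt{http://www3.risc.jku.at/publications/download/risc\_6711/MAIN.pdf}
\end{thebibliography}

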